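\title{Quasi-greedy subsequences of weakly null sequences}

\begin{abstract}
We prove that every semi-normalized weakly null sequence in a real or complex Banach space has a quasi-greedy subsequence, with quasi-greedy constant at most $5+\varepsilon$. The main step is a near unconditionality theorem whose constant does not depend on the threshold: for every $\delta>0$ there is a subsequence $(y_i)$ such that $\|\sum_{i\in E}a_iy_i\|\le(2+\varepsilon)\|\sum a_iy_i\|$ whenever $|a_i|\ge\delta\|\sum a_jy_j\|$ on $E$. In the proof, a functional that witnesses failure on one finite set is tested on a vector that witnesses failure on another finite set; the required pattern of overlaps between the two sets is produced by two games on labeled well-founded trees. As a consequence, every infinite-dimensional Banach space contains a quasi-greedy basic sequence.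
\end{abstract}

\section{Introduction}

Throughout, $X$ is a Banach space over the real or complex scalars. A sequence $(x_i)_{i\ge1}$ in $X$ is \emph{semi-normalized} if $0<\inf_i\|x_i\|\le\sup_i\|x_i\|<\infty$, and \emph{weakly null} if $f(x_i)\to0$ for every $f\in X^*$. A sequence $(e_i)$ is \emph{basic} if every $x$ in its closed linear span $[e_i]$ has a unique expansion $x=\sum_i e_i^*(x)e_i$; the $e_i^*$ are the biorthogonal functionals. For a finite set $A\subset\mathbb N$ put $P_Ax=\sum_{i\in A}e_i^*(x)e_i$, and let $S_m=P_{\{1,\dots,m\}}$. The operators $S_m$ are uniformly bounded on $[e_i]$, and $\sup_m\|S_m\|$ is the \emph{basis constant}. The sequence is \emph{unconditional} if $\sup_A\|P_A\|<\infty$, the supremum being over all finite sets.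

The Thresholding Greedy Algorithm approximates $x$ by keeping its largest coefficients. A non-empty finite set $A$ is a \emph{greedy set} for $x\in[e_i]$ if
\[
\min\{|e_i^*(x)|:i\in A\}\ \ge\ \max\{|e_i^*(x)|:i\in\mathbb N\setminus A\},
\]
and if $A$ has $n$ elements, then $P_Ax$ is an $n$-th approximant $\mathcal G_n(x)$ of the algorithm; ties between coefficients may be broken in any way. The basic sequence $(e_i)$ is \emph{quasi-greedy with constant $K$} if $\|P_Ax\|\le K\|x\|$ for all $x\in[e_i]$ and all greedy sets $A$ for $x$. Being basic controls the projections onto initial intervals, being unconditional controls all coordinate projections, and being quasi-greedy controls $P_Ax$ for those sets $A$ that the vector $x$ itself selects by the size of its coefficients. Every unconditional sequence is quasi-greedy. Not every basic sequence is, not even after passing to a subsequence.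

\begin{example}\label{ex:summing}
Let $(e_j)$ be the unit vector basis of $c_0$ and $s_n=e_1+\dots+e_n$. For $n_1<n_2<\cdots$ the coordinates of $\sum_ka_ks_{n_k}$ are the tail sums of $(a_k)$, so $\|\sum_ka_ks_{n_k}\|=\max_k|\sum_{i\ge k}a_i|$. Thus every subsequence of $(s_n)$ is normalized and basic with constant at most $2$. The vector $x=\sum_{k\le 2n}(-1)^ks_{n_k}$ has norm $1$, the set $A=\{2,4,\dots,2n\}$ is greedy for it, and $\|P_Ax\|=n$. No subsequence of $(s_n)$ is quasi-greedy. The sequence is not weakly null, since the first coordinate of every $s_n$ is $1$.
\end{example}

For weakly null sequences one hopes for more. A semi-normalized weakly null sequence has a basic subsequence. It need not have an unconditional one: Maurey and Rosenthal \cite{MR} constructed a normalized weakly null sequence with no unconditional subsequence. The quasi-greedy property lies between the two, and the following question is posed in \cite{WTGA}.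

\medskip
\noindent\textbf{Question.} \emph{Does every semi-normalized weakly null sequence in a Banach space have a quasi-greedy subsequence?}
\medskip

A partial result is known: the answer is positive if $X$ does not have $c_0$ as a spreading model (a notion not used below). There are reasons to guess either way in general. If all non-zero coefficients of $x$ have the same modulus, then every non-empty subset of the support is greedy, so a quasi-greedy sequence is unconditional on such vectors, and this looks close to what fails in \cite{MR}. On the other hand, a greedy set lies above a single threshold, and the coefficients outside it lie below that threshold; one vector involves one threshold only. We show that the second consideration prevails.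

\begin{theorem}\label{thm:main}
Every semi-normalized weakly null sequence in a Banach space has a quasi-greedy subsequence. More precisely, for every $\varepsilon\in(0,1)$ it has a basic subsequence that is quasi-greedy with constant at most $5+\varepsilon$.
\end{theorem}

The theorem follows from a statement about one threshold at a time, in which arbitrary sets of large coefficients are allowed.

\begin{theorem}\label{thm:near}
Let $(x_i)$ be a semi-normalized weakly null sequence and $\varepsilon\in(0,1)$.
\begin{itemize}
\item[(a)] For each $\delta>0$ there is a subsequence $(y_i)$ such that $\|\sum_{i\in E}a_iy_i\|\le(2+\varepsilon)\|\sum a_iy_i\|$ for all finitely supported $(a_i)$ and all $E\subset\{i:|a_i|\ge\delta\|\sum_ja_jy_j\|\}$.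
\item[(b)] For each $\delta\in(0,1]$ there is a subsequence $(y_i)$ such that $\|\sum_{i\in E}a_iy_i\|\le(4+\varepsilon)\|\sum a_iy_i\|$ whenever $(a_i)$ is finitely supported, $|a_i|\le1$ for all $i$, and $E\subset\{i:|a_i|\ge\delta\}$.
\end{itemize}
\end{theorem}

In (a) the threshold is measured against the norm of the vector, in (b) against a bound for its coefficients. Part (b) is a form of Elton's near unconditionality theorem with a constant independent of $\delta$.

\begin{corollary}\label{cor:every}
Every infinite-dimensional Banach space contains a quasi-greedy basic sequence.
\end{corollary}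

\begin{remark}\label{rem:delta}
In Theorem~\ref{thm:near}(a) the subsequence must be allowed to depend on $\delta$. If one subsequence satisfied (a), with any fixed constant, for all $\delta>0$, then for finitely supported $(a_i)$ every subset $E$ of the support would be covered by a small enough $\delta$, and the subsequence would be unconditional; this is impossible for the sequence of \cite{MR}. No optimality of the constants $2$, $4$, $5$ is claimed.
\end{remark}

The proof moves from analysis to combinatorics. Section~\ref{sec:reduction} derives all three results from a local form of Theorem~\ref{thm:near}(a) by diagonalization. Section~\ref{sec:cross} reduces this local form to a statement about colored finite sets of integers, Proposition~\ref{prop:split}, and works out by hand the two smallest cases, which show where the constant $2$ comes from. Sections~\ref{sec:plans} and~\ref{sec:commit} develop two games on labeled trees, and Section~\ref{sec:split} uses them to prove Proposition~\ref{prop:split}.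

\section{Conventions and standard facts}\label{sec:prelim}

$B_{X^*}$ is the closed unit ball of $X^*$; it is compact in the weak* topology. We put $\max\emptyset=0$. For an infinite set $N\subset\mathbb N$, $[N]^\infty$ is the set of infinite subsets of $N$ with the product topology: the sets $\{L':L'\text{ has the same first $n$ elements as }L\}$ form a neighborhood base at $L$. We write $L^-=L\setminus\{\min L\}$. A set $s$ is an \emph{initial segment} of $L\subset\mathbb N$ if $s=L\cap[1,n]$ for some $n\ge0$. We use the following facts.

\begin{itemize}
\item[(BP)] \emph{Bessaga--Pe\l czy\'nski selection.} For every $\varepsilon>0$, a semi-normalized weakly null sequence has a basic subsequence with basis constant at most $1+\varepsilon$.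
\item[(GP)] \emph{Galvin--Prikry theorem.} If $[N]^\infty$ is partitioned into finitely many Borel sets, there is $M\in[N]^\infty$ such that $[M]^\infty$ lies in one of them. In particular, a locally constant function on $[N]^\infty$ with finitely many values is constant on some $[M]^\infty$.
\item[(R)] \emph{Ramsey's theorem for pairs.} If the pairs $m<k$ from an infinite set $N$ are colored with two colors, all pairs from some infinite $M\subset N$ have the same color.
\item[(D)] \emph{Determinacy.} In a two-player game of perfect information in which every play is finite and ends with a win for one player, one of the players has a winning strategy. (If the first player has none, the second can always move so that the first still has none from the new position; the play then ends in a position that the first player has not won.)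
\end{itemize}

Call $\mathcal P\subset[M_0]^\infty$ \emph{hereditary} if it contains all infinite subsets of its members, and \emph{dense} if every infinite subset of $M_0$ contains a member of $\mathcal P$. A finite intersection of hereditary dense families is hereditary and dense: shrink a given set once for each family.

\begin{lemma}[Diagonal principle]\label{lem:diag}
Let $M_0\subset\mathbb N$ be infinite.
\begin{itemize}
\item[(a)] If $\mathcal P_F\subset[M_0]^\infty$ is hereditary and dense for every finite $F\subset M_0$, there is $M\in[M_0]^\infty$ with $M\setminus F\in\mathcal P_F$ for every finite initial segment $F$ of $M$, including $F=\emptyset$.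
\item[(b)] If $\mathcal Q_s\subset[M_0]^\infty$ is hereditary and dense for every finite $s\subset M_0$, there is $M\in[M_0]^\infty$ with $M\cap(\max s,\infty)\in\mathcal Q_s$ for every finite $s\subset M$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Choose $N_0\in\mathcal P_\emptyset$. Inductively let $m_{j+1}=\min N_j$ and choose $N_{j+1}\subset N_j^-$ in $\mathcal P_{\{m_1,\dots,m_{j+1}\}}$. Then $m_1<m_2<\cdots$, and $M=\{m_j:j\ge1\}$ satisfies $M\setminus\{m_1,\dots,m_j\}\subset N_j$; heredity gives the claim.

(b) Apply (a) with $\mathcal P_F=\bigcap_{s\subset F}\mathcal Q_s$, and for $s\subset M$ take $F=M\cap[1,\max s]$.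
\end{proof}

\section{From one threshold to all thresholds}\label{sec:reduction}

Let $(x_i)$ be semi-normalized and weakly null. Multiplying all $x_i$ by one constant changes nothing in Theorems~\ref{thm:main} and~\ref{thm:near}(b), and only changes $\delta$ in Theorem~\ref{thm:near}(a). After scaling and passing to a subsequence by (BP), we make the following assumption, in force in this section and the next:
\begin{equation}\label{eq:standing}
\begin{gathered}
(x_i)\text{ is weakly null},\quad 0<\alpha\le\|x_i\|\le1,\\
(x_i)\text{ is basic with basis constant at most }\beta\in[1,2].
\end{gathered}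
\end{equation}
Subsequences satisfy \eqref{eq:standing} with the same $\alpha,\beta$. If $x=\sum a_ix_i$ and $\|x\|\le1$, then $|a_i|\,\|x_i\|=\|S_ix-S_{i-1}x\|\le4$, so
\begin{equation}\label{eq:coef}
|a_i|\le\vartheta:=4/\alpha .
\end{equation}

\begin{definition}
Let $\delta,C>0$. An infinite set $N\subset\mathbb N$ \emph{has $U(\delta,C)$} if $\|\sum_{i\in E}a_ix_i\|\le C$ whenever $(a_i)_{i\in N}$ is finitely supported, $\|\sum_{i\in N}a_ix_i\|\le1$ and $E\subset\{i\in N:|a_i|\ge\delta\}$.
\end{definition}

This property passes to infinite subsets of $N$. The core of the paper is the following statement, proved in Section~\ref{sec:cross}.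

\begin{proposition}\label{prop:core}
Assume \eqref{eq:standing}. For all $\delta>0$ and $\varepsilon\in(0,1)$, every infinite $N_0\subset\mathbb N$ contains an infinite set with $U(\delta,2+\varepsilon)$.
\end{proposition}

To reach the quasi-greedy property we have to handle all thresholds on one subsequence. A diagonal subsequence $(y_i)$ handles the threshold $\delta_q$ only on the tail $(y_i)_{i>q}$, so for a greedy set with threshold $\theta$ the first $q\approx1/\theta$ coordinates need another argument. Here greediness is used: the coefficients outside the greedy set are at most $\theta$, so fewer than $\eta/\theta$ of them contribute less than $\eta$ in norm, and on such an initial interval $P_A$ is close to a partial sum.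

\begin{lemma}\label{lem:reduction}
Assume \eqref{eq:standing}. Let $C>0$ be such that for every $\delta>0$ every infinite subset of $\mathbb N$ contains an infinite set with $U(\delta,C)$, and let $\eta>0$.
\begin{itemize}
\item[(a)] There is a subsequence that is quasi-greedy with constant at most $\beta+\eta+(1+\beta)C$.
\item[(b)] For each $\delta\in(0,1]$ there is a subsequence $(y_i)$ with $\|\sum_{E}a_iy_i\|\le(\eta+(1+\beta)C)\|\sum a_iy_i\|$ whenever $(a_i)$ is finitely supported, $|a_i|\le1$ for all $i$, and $E\subset\{i:|a_i|\ge\delta\}$.
\end{itemize}
\end{lemma}

\begin{proof}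
Given positive numbers $\delta_0,\delta_1,\dots$, choose infinite sets $N_0\supset N_1\supset\cdots$ such that $N_q$ has $U(\delta_q,C)$, and $n_1<n_2<\cdots$ with $n_i\in N_i$. Put $y_i=x_{n_i}$, and let $S_m$ and $P_A$ refer to $(y_i)$. Then $n_i\in N_q$ for $i>q$, and $\|x-S_qx\|\le(1+\beta)\|x\|$. Applying $U(\delta_q,C)$ to $(x-S_qx)/((1+\beta)R)$ we obtain: if $x=\sum a_iy_i$ is finitely supported, $\|x\|\le R$ and $q\ge0$, then
\begin{equation}\label{eq:tail}
\|P_A(x-S_qx)\|\le(1+\beta)CR\quad\text{if }|a_i|\ge(1+\beta)R\,\delta_q\text{ for all }i\in A\text{ with }i>q .
\end{equation}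

(a) Take $\delta_q=\eta/((1+\beta)q)$ for $q\ge1$, and $\delta_0=1$. It suffices to treat finitely supported vectors: a greedy set $A$ for $x$ is greedy for $S_mx$ when $m\ge\max A$, since the coefficients outside $A$ are kept or replaced by $0$; moreover $P_AS_mx=P_Ax$ and $\|S_mx\|\to\|x\|$.

Let $x=\sum a_iy_i$ be finitely supported, $\|x\|\le1$, let $A$ be greedy for $x$, and $\theta=\min_{i\in A}|a_i|$. If $\theta=0$, all coefficients outside $A$ vanish and $P_Ax=x$. Let $\theta>0$ and choose $f$ with $\|f\|=1$ and $f(P_Ax)=\|P_Ax\|$. If $\sum_{i\notin A}|a_i||f(y_i)|\le\eta$, then $\|P_Ax\|\le|f(x)|+\eta\le1+\eta\le\beta+\eta$. Otherwise let $q\ge1$ be minimal with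
\[
\sum_{i\le q,\ i\notin A}|a_i||f(y_i)|>\eta .
\]
The sum changes at $q$, so $q\notin A$, and therefore $P_Ax=P_AS_{q-1}x+P_A(x-S_qx)$. By minimality of $q$,
\[
|f(P_AS_{q-1}x)|\le|f(S_{q-1}x)|+\sum_{i<q,\ i\notin A}|a_i||f(y_i)|\le\beta+\eta .
\]
Each of the at most $q$ terms in the sum defining $q$ is at most $\theta$, so $\theta>\eta/q=(1+\beta)\delta_q$, and \eqref{eq:tail} with $R=1$ gives $\|P_A(x-S_qx)\|\le(1+\beta)C$. Hence $\|P_Ax\|=f(P_Ax)\le\beta+\eta+(1+\beta)C$.

(b) Take $\delta_q=\delta\eta/((1+\beta)(q+1))$ for $q\ge0$. Let $x=\sum a_iy_i\ne0$ and $E$ be as in the statement, $R=\|x\|$ and $q=\lfloor\eta R\rfloor$. Since $|a_i|\le1$ and $\|y_i\|\le1$, we have $\|P_ES_qx\|\le q\le\eta R$. Since $\eta R<q+1$, we have $(1+\beta)R\,\delta_q<\delta\le|a_i|$ on $E$, so \eqref{eq:tail} gives $\|P_E(x-S_qx)\|\le(1+\beta)CR$.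
\end{proof}

The index $q$ is unbounded as $x$ varies, so the lemma needs one constant $C$ for all $\delta$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:near} from Proposition~\ref{prop:core}]
Theorem~\ref{thm:near}(a) is Proposition~\ref{prop:core} applied to $x/\|x\|$. For the other two statements put $\varepsilon'=\varepsilon/7$, use (BP) to get $\beta=1+\varepsilon'$, and apply Lemma~\ref{lem:reduction} with $C=2+\varepsilon'$ and $\eta=\varepsilon'$. Then $(1+\beta)C=(2+\varepsilon')^2\le4+5\varepsilon'$, so the constant in (a) is at most $5+7\varepsilon'=5+\varepsilon$ and the constant in (b) is at most $4+6\varepsilon'\le4+\varepsilon$.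
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:every}]
By Riesz's lemma there are unit vectors $u_n\in X$ with $\|u_n-u_m\|\ge\frac12$ for $n\ne m$. Rosenthal's $\ell_1$ theorem states that a bounded sequence has a subsequence $(u_{n_k})$ that is either equivalent to the unit vector basis of $\ell_1$ or weakly Cauchy, meaning that $(f(u_{n_k}))_k$ converges for every $f\in X^*$. In the first case the subsequence is basic and unconditional, hence quasi-greedy. In the second case the vectors $u_{n_{2k}}-u_{n_{2k+1}}$ have norms in $[\frac12,2]$ and form a weakly null sequence, and Theorem~\ref{thm:main} applies.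
\end{proof}

\section{Cross-testing}\label{sec:cross}

Fix $\delta>0$. By \eqref{eq:coef} we may assume $\delta\le\vartheta$, since otherwise only $E=\emptyset$ occurs in $U(\delta,C)$. A \emph{configuration} on a finite set $b\subset\mathbb N$ is a triple $(a,E,f)$ with scalars $a=(a_i)_{i\in b}$ such that $\|\sum_{i\in b}a_ix_i\|\le1$, a set $E\subset\{i\in b:|a_i|\ge\delta\}$, and $f\in B_{X^*}$. For $J\subset E$ put
\[
S(J)=\sum_{i\in J}\operatorname{Re}\big(a_if(x_i)\big),\qquad T(J)=\sum_{i\in J}|a_if(x_i)| .
\]
If $U(\delta,C)$ fails on $N$, a norming functional for $\sum_Ea_ix_i$ yields a configuration on a finite subset of $N$ with $S(E)>C$.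

Suppose that $U(\delta,C)$ fails on every infinite set. Then there are many such configurations, and we play them against each other. Let $(a^t,E_t,f_t)$ and $(a^s,E_s,f_s)$ be configurations on finite sets $t$ and $s$. Suppose that $f_t$ almost vanishes on the vectors $x_i$ with $i\notin t$, that $J=t\cap s$ is contained in $E_t$, and that $a^s_i\approx a^t_i$ on $J$. Testing the functional of $t$ on the vector of $s$ gives
\[
1\ \ge\ \operatorname{Re}f_t\Big(\sum_{i\in s}a_i^sx_i\Big)\ \approx\ \sum_{i\in J}\operatorname{Re}\big(a^t_if_t(x_i)\big)=S_t(J).
\]
The vector of $s$ does the work of the projection of the vector of $t$ onto $J$, and its norm is at most $1$. If $J=E_t$ could be arranged, we would get $C<S_t(E_t)\lesssim1$. This is not always possible (Example~\ref{ex:two}), but $E_t$ can be cut into two pieces, each of which can be arranged as an intersection.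

\subsection*{Fronts}
We first organize the supply of finite sets. A \emph{front} on an infinite set $N_0\subset\mathbb N$ is a family $\mathfrak B$ of non-empty finite subsets of $N_0$ such that every $L\in[N_0]^\infty$ has exactly one initial segment $b(L)$ in $\mathfrak B$. The family of all $n$-element sets is a front on $\mathbb N$, and so is $\{b:|b|=\min b\}$. For infinite $M\subset N_0$, the family $\mathfrak B|M=\{b\in\mathfrak B:b\subset M\}$ is a front on $M$, and each $b\in\mathfrak B|M$ equals $b(L)$ for $L=b\cup(M\cap(\max b,\infty))\in[M]^\infty$. The map $L\mapsto b(L)$ is locally constant, since $b(L')=b(L)$ when $L'$ and $L$ have the same first $|b(L)|$ elements. Hence (GP) gives: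
\begin{equation}\label{eq:frontGP}
\begin{gathered}
\text{if $\mathfrak B$ is colored with finitely many colors, every $M\in[N_0]^\infty$}\\
\text{contains an infinite $M'$ such that $\mathfrak B|M'$ is monochromatic.}
\end{gathered}
\end{equation}

The next lemma provides the first of the three assumptions made above.

\begin{lemma}[Small values]\label{lem:small}
Let $(x_i)$ be weakly null, $\mathfrak B$ a front on $N_0$, $f_b\in B_{X^*}$ for $b\in\mathfrak B$, and $\varepsilon_1\ge\varepsilon_2\ge\cdots>0$. There is an infinite set $M=\{m_1<m_2<\cdots\}\subset N_0$ with $|f_b(x_{m_j})|\le\varepsilon_j$ whenever $b\in\mathfrak B|M$ and $m_j\in M\setminus b$.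
\end{lemma}

\begin{proof}
For finite $F\subset N_0$ let $\mathcal P_F$ consist of the $N\in[N_0]^\infty$ with $\min N>\max F$ such that
\begin{equation}\label{eq:small}
|f_{b(s\cup L^-)}(x_{\min L})|\le\varepsilon_{|F|+1}
\end{equation}
for all $s\subset F$ and $L\in[N]^\infty$. This family is hereditary. To see that it is dense, it suffices to treat one $s$. Write $\varepsilon=\varepsilon_{|F|+1}$. Whether \eqref{eq:small} holds is a locally constant function of $L$, so by (GP) any infinite set contains $N=\{n_1<n_2<\cdots\}$ with $n_1>\max F$ such that \eqref{eq:small} holds for all $L\in[N]^\infty$ or fails for all of them. Suppose it fails for all. Let $b_p=b(s\cup\{n_{p+1},n_{p+2},\dots\})$. For $q\le p$, failure at $L=\{n_q,n_{p+1},n_{p+2},\dots\}$ means $|f_{b_p}(x_{n_q})|>\varepsilon$. A weak* cluster point $f$ of $(f_{b_p})_p$ satisfies $|f(x_{n_q})|\ge\varepsilon$ for all $q$, which contradicts weak nullness.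

Let $M$ be given by Lemma~\ref{lem:diag}(a). Let $b\in\mathfrak B|M$ and $m_j\in M\setminus b$. Put $F=\{m_1,\dots,m_{j-1}\}$, $s=b\cap F$, and let $L$ consist of $m_j$, the elements of $b\setminus F$, and the elements of $M$ larger than $m_j$ and $\max b$. Then $L\subset M\setminus F$ and $\min L=m_j$, and $b$ is an initial segment of $s\cup L^-$. So $b(s\cup L^-)=b$, and \eqref{eq:small} reads $|f_b(x_{m_j})|\le\varepsilon_j$.
\end{proof}

\subsection*{The splitting proposition}
The other two assumptions are combinatorial. We record the approximate value of a coefficient $a_i$, $i\in E$, by one of finitely many colors $1,\dots,D$, and give color $0$ to the indices outside $E$. A \emph{colored front} is a front $\mathfrak B$ with maps $\chi_b:b\to\{0,1,\dots,D\}$, $b\in\mathfrak B$, where $D\ge1$ is fixed; put $E_b=\{i\in b:\chi_b(i)\ne0\}$. For $t,s\in\mathfrak B$ we say that \emph{$s$ matches $t$ on $J$} if $t\cap s=J$ and $\chi_s=\chi_t$ on $J$.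

\begin{proposition}[Splitting]\label{prop:split}
Let $(\mathfrak B,\chi)$ be a colored front on $N_0$. There are an infinite $M\subset N_0$, an integer $\kappa$, and partitions $E_b=E_b'\cup E_b''$ with $|E_b'|\le\kappa$ for $b\in\mathfrak B|M$, such that for every infinite $M'\subset M$:
\begin{itemize}
\item[(a)] there are $t,s\in\mathfrak B|M'$ such that $s$ matches $t$ on $E_t'$;
\item[(b)] there are $t,s\in\mathfrak B|M'$ such that $s$ matches $t$ on $E_t''$.
\end{itemize}
\end{proposition}

The proof occupies Sections~\ref{sec:plans}--\ref{sec:split}. Two examples show what is at stake.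

\begin{example}[Sets of fixed size]\label{ex:one}
Let $\mathfrak B$ be the family of $n$-element sets. The colors of the elements of $b$, read in increasing order, form a word of length $n$, and by \eqref{eq:frontGP} this word is the same, $d_1\dots d_n$, for all $b\in\mathfrak B|M$. Build $t$ and $s$ from left to right inside $M'$, always using elements larger than all previous ones: at position $i$ add a common element if $d_i\ne0$, and two different elements if $d_i=0$. Then $s$ matches $t$ on $E_t$. For the word $101$ and $M'=\mathbb N$ this gives $t=\{1,2,4\}$, $s=\{1,3,4\}$. No splitting is needed: $E'_b=E_b$ and $E_b''=\emptyset$ will do, with disjoint $t,s$ in (b).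
\end{example}

\begin{example}[Two pieces are needed]\label{ex:two}
Let $\mathfrak B$ be the front on $\mathbb N$ of all sets $b=\{p<k<\cdots\}$ with $|b|=k+2$. Give $p$ the color $0$, $k$ the color $1$, the next $k-p$ elements the color $2$, and the last $p$ elements the color $3$. Suppose that $s=\{p'<k'<\cdots\}$ matches $t=\{p<k<\cdots\}$ on $E_t=t\setminus\{p\}$. Color $1$ forces $k'=k$; counting color $2$ gives $k-p\le k-p'$; counting color $3$ gives $p\le p'$. So $p=p'\in t\cap s$, a contradiction. Hence no $s$ matches any $t$ on $E_t$.

Now let $E'_b=\{k\}$ and $E_b''=b\setminus\{p,k\}$. For (a) take $t=\{p,k,\dots\}$ and $s=\{p',k,\dots\}$ with $p\ne p'$ and disjoint continuations. For (b) choose $p<k<p'<k'$ in $M'$ with $k'-p'\ge k-p$. Then $s$ has at least as many elements of color $2$ and of color $3$ as $t$. Add $k-p$ common elements of color $2$, then the remaining elements of color $2$ of $s$, then $p$ common elements of color $3$, then the rest of $s$. For instance, $s=\{4,6,7,8,9,10,11,12\}$ matches $t=\{1,3,7,8,9\}$ on $\{7,8,9\}$, with colors $2,2,3$.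
\end{example}

In Example~\ref{ex:two} the set $s$ is excused from sharing one element of $E_t$, and it uses this freedom to gain a surplus that lasts to the end. Proposition~\ref{prop:split} says that a bounded number of such excuses always suffices; the excused elements form $E_t'$, and being of bounded number they can be matched as in Example~\ref{ex:one}.

\subsection*{Proof of Proposition~\ref{prop:core}}
Let $N_0$ be infinite. A class $\mathcal C$ of configurations on finite subsets of $N_0$ is \emph{abundant} if $E\ne\emptyset$ for all its members, if it is closed under enlarging $b$ by indices with coefficient $0$, and if every infinite $L\subset N_0$ has a finite subset that carries a member of $\mathcal C$.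

\begin{lemma}[Test]\label{lem:test}
Assume \eqref{eq:standing}. Let $\mathcal C$ be abundant, $\eta,\eta'>0$, and let $\Phi$ be one of the set functions $S$, $T$. There are $(a,E,f)\in\mathcal C$ and $J\subset E$ with
\[
\Phi(J)\ge\tfrac12\Phi(E)\qquad\text{and}\qquad S(J)\le1+\eta\,T(J)+\eta' .
\]
\end{lemma}

\begin{proof}
Every $L\in[N_0]^\infty$ has a finite subset, hence by adding zeros a finite initial segment, that carries a member of $\mathcal C$. Let $b(L)$ be the shortest one; it is non-empty since $E\ne\emptyset$. Let $\mathfrak B=\{b(L):L\in[N_0]^\infty\}$. A member of $\mathfrak B$ carries a member of $\mathcal C$ and none of its proper initial segments does, so $b(L)$ is the only initial segment of $L$ in $\mathfrak B$, and $\mathfrak B$ is a front. Fix $(a^b,E_b,f_b)\in\mathcal C$ on each $b\in\mathfrak B$, with set functions $S_b,T_b,\Phi_b$.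

Partition the bounded set of scalars $\{z:\delta\le|z|\le\vartheta\}$ into finitely many cells $Z_1,\dots,Z_D$ of diameter at most $\eta\delta$. Put $\chi_b(i)=d$ if $i\in E_b$ and $a^b_i\in Z_d$, and $\chi_b(i)=0$ if $i\in b\setminus E_b$; thus $E_b$ is the set of elements of non-zero color. Choose $\varepsilon_1\ge\varepsilon_2\ge\cdots>0$ with $\vartheta\sum_j\varepsilon_j\le\eta'$. Let $M_1$ be the set given by Lemma~\ref{lem:small}, and let $M\subset M_1$ and $E_b=E_b'\cup E_b''$ be given by Proposition~\ref{prop:split} for the front $\mathfrak B|M_1$.

Since $\Phi_b(E_b')+\Phi_b(E_b'')=\Phi_b(E_b)$, one of the two summands is at least $\frac12\Phi_b(E_b)$. By \eqref{eq:frontGP} there is an infinite $M'\subset M$ such that the first summand has this property for all $b\in\mathfrak B|M'$, or the second has it for all $b\in\mathfrak B|M'$. Accordingly take $t,s\in\mathfrak B|M'$ from part (a) and $J=E_t'$, or from part (b) and $J=E_t''$. Then $\Phi_t(J)\ge\frac12\Phi_t(E_t)$, and $s$ matches $t$ on $J$. For $i\in J$ the coefficients $a_i^s,a_i^t$ lie in one cell, so $|a_i^s-a_i^t|\le\eta\delta\le\eta|a_i^t|$. Also $s\setminus J=s\setminus t\subset M_1\setminus t$, so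 $\sum_{i\in s\setminus J}|a_i^s||f_t(x_i)|\le\vartheta\sum_j\varepsilon_j\le\eta'$ by \eqref{eq:coef} and Lemma~\ref{lem:small}. Therefore
\[
1\ge\operatorname{Re}f_t\Big(\sum_{i\in s}a_i^sx_i\Big)\ge\sum_{i\in J}\operatorname{Re}\big(a_i^sf_t(x_i)\big)-\eta'\ge S_t(J)-\eta\,T_t(J)-\eta' .\qedhere
\]
\end{proof}

The error $\eta T(J)$ is a difficulty: $\eta$ is fixed before the configuration is found, and no bound for $T(J)$ is available at the start, because $|E|$ is unbounded. We therefore argue twice. In the first pass we use only configurations in which $T$ is comparable to $S$, at the cost of a large constant. The result bounds $T$ for all configurations, and the second pass gives the good constant.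

Both passes use one observation. Given a configuration $(a,E,f)$, there are a partition $E=E^1\cup\dots\cup E^8$ and unimodular scalars $\omega_1,\dots,\omega_8$ with
\begin{equation}\label{eq:sector}
\operatorname{Re}\big(a_i\,\omega_jf(x_i)\big)\ge\gamma\,|a_if(x_i)|\quad(i\in E^j),\qquad \gamma:=\cos(\pi/8)>0.92 .
\end{equation}
For complex scalars, sort $i\in E$ by which of eight sectors of opening $\pi/4$ contains $a_if(x_i)$, and let $\omega_j$ rotate the $j$-th sector onto the sector bisected by the positive real axis. For real scalars, sort by sign, take $\omega_j=\pm1$ and leave six parts empty. The numerical bound holds since $\gamma^2=\frac12(1+\frac{\sqrt2}2)>0.85>0.92^2$.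

\begin{lemma}[First pass]\label{lem:first}
Assume \eqref{eq:standing}. For every $\delta>0$, every infinite $N_0\subset\mathbb N$ contains an infinite set with $U(\delta,32)$.
\end{lemma}

\begin{proof}
Suppose that $U(\delta,32)$ fails on every infinite subset of $N_0$. Let $\mathcal C$ be the class of configurations with $T(E)>4$ and $\operatorname{Re}(a_if(x_i))\ge\gamma|a_if(x_i)|$ for all $i\in E$. Every infinite $L\subset N_0$ has a finite subset carrying a configuration $(a,E,f)$ with $T(E)\ge S(E)>32$; then $T(E^j)>4$ for some $j$ in \eqref{eq:sector}, and $(a,E^j,\omega_jf)\in\mathcal C$. So $\mathcal C$ is abundant. Lemma~\ref{lem:test} with $\Phi=T$, $\eta=\frac14$, $\eta'=\frac1{10}$ gives a member of $\mathcal C$ and $J\subset E$ with $T(J)>2$ and $\gamma T(J)\le S(J)\le1.1+\frac14T(J)$. Then $1.34<(\gamma-\frac14)T(J)\le1.1$, a contradiction.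
\end{proof}

Lemma~\ref{lem:first} already answers the question of the introduction: Lemma~\ref{lem:reduction}(a) with $\beta=2$, $\eta=1$, $C=32$ gives a quasi-greedy subsequence with constant $K=99$.

\begin{proof}[Proof of Proposition~\ref{prop:core} (second pass)]
By Lemma~\ref{lem:first} we may assume that $N_0$ has $U(\delta,32)$. For any configuration on a subset of $N_0$, \eqref{eq:sector} gives $\gamma T(E^j)\le\operatorname{Re}\omega_jf(\sum_{E^j}a_ix_i)\le32$, so $T(E)\le8\cdot32/0.92<300$. Suppose that $U(\delta,2+\varepsilon)$ fails on every infinite subset of $N_0$. Then the class $\mathcal C$ of configurations with $S(E)>2+\varepsilon$ is abundant. Lemma~\ref{lem:test} with $\Phi=S$, $\eta=\varepsilon/2400$, $\eta'=\varepsilon/8$ gives $J\subset E$ with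
\[
1+\varepsilon/2<S(J)\le1+300\eta+\eta'=1+\varepsilon/4,
\]
a contradiction.
\end{proof}

\begin{remark}[Use of the hypotheses]
Weak nullness enters through (BP) and Lemma~\ref{lem:small}; by Example~\ref{ex:summing} it cannot be omitted. The upper bound on $\|x_i\|$ is used in Lemma~\ref{lem:reduction}. The lower bound gives \eqref{eq:coef}, and together with the threshold $\delta$ it makes the number $D$ of colors finite. The number $D$ depends on $\delta$, but the number of pieces in Proposition~\ref{prop:split} is two for every $D$; this is why the constant $2+\varepsilon$ does not depend on $\delta$.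
\end{remark}

\section{Plans and the comparison game}\label{sec:plans}

From now on everything is combinatorial. As in the examples, $t$ and $s$ will be built from left to right, and at each moment we need to know that the possible futures of $s$ are rich enough to accommodate the colored elements that $t$ may still acquire. The futures form a labeled tree, and ``rich enough'' will be defined by a game.

\subsection*{The tree of a colored front}
Let $(\mathfrak B,\chi)$ be a colored front on $N_0$, and let $\mathbb T$ be the set of finite $s\subset N_0$ that have no proper initial segment in $\mathfrak B$. Then: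
\begin{itemize}
\item[(T1)] $\emptyset\in\mathbb T\setminus\mathfrak B$ and $\mathfrak B\subset\mathbb T$, and proper initial segments of members of $\mathfrak B$ lie in $\mathbb T\setminus\mathfrak B$. Indeed, if $b'$ were a proper initial segment of $b$, both in $\mathfrak B$, an infinite $L$ beginning with $b$ would have two initial segments in $\mathfrak B$.
\item[(T2)] If $s\in\mathbb T\setminus\mathfrak B$, no initial segment of $s$ is in $\mathfrak B$. Hence $s\cup\{k\}\in\mathbb T$ for $k\in N_0$, $k>\max s$, and $b(s\cup L)$ properly extends $s$ for $L\in[N_0]^\infty$ with $\min L>\max s$; in particular $\min L\in b(s\cup L)$.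
\item[(T3)] $\mathbb T$, ordered by end-extension, has no infinite branch: if $L$ is the union of such a branch, then $b(L)$ is a proper initial segment of some member of the branch.
\end{itemize}
A priori the color of an element of $b$ depends on all of $b$. The first step makes it depend on the past only.

\begin{lemma}[Labels]\label{lem:labels}
There are an infinite $M_0\subset N_0$ and labels $\lambda(s)\in\{0,\dots,D\}$ for $s\in\mathbb T\setminus\mathfrak B$, $s\subset M_0$, such that $\chi_b(i)=\lambda(b\cap[1,i))$ for all $b\in\mathfrak B|M_0$ and $i\in b$.
\end{lemma}

\begin{proof}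
For $s\in\mathbb T\setminus\mathfrak B$ let $\mathcal Q_s$ consist of the $N\in[N_0]^\infty$ with $\min N>\max s$ such that $L\mapsto\chi_{b(s\cup L)}(\min L)$ is constant on $[N]^\infty$; the function is defined by (T2) and is locally constant. For other $s$ let $\mathcal Q_s=[N_0]^\infty$. These families are hereditary, and dense by (GP). Let $M_0$ be given by Lemma~\ref{lem:diag}(b), and let $\lambda(s)$ be the constant value on $[M_0\cap(\max s,\infty)]^\infty$. For $b\in\mathfrak B|M_0$ and $i\in b$ put $s=b\cap[1,i)$ and $L=(b\setminus s)\cup(M_0\cap(\max b,\infty))$; then $b(s\cup L)=b$ and $\min L=i$.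
\end{proof}

So $\lambda(s)$ is the color that the next element will receive, whichever element it is. In Example~\ref{ex:two}, $\lambda(\emptyset)=0$, $\lambda(\{p\})=1$, and the nodes of $\mathbb T\setminus\mathfrak B$ extending $\{p,k\}$ have label $2$ on the first $k-p$ levels and label $3$ on the next $p$ levels.

\subsection*{Plans}
Let $\Lambda$ be a finite partially ordered set with $0\notin\Lambda$. A \emph{plan} $P$ over $\Lambda$ is a rooted tree without infinite branches, in which every non-terminal node $u$ (a node that has children, possibly infinitely many) carries a label $\ell(u)\in\{0\}\cup\Lambda$. A non-terminal node with $\ell(u)\ne0$ is a \emph{letter}. We write $u\sqsubseteq v$ if $v=u$ or $v$ is a descendant of $u$, and $u\sqsubset v$ if moreover $u\ne v$. The subplan $P_u$ consists of all $v\sqsupseteq u$ and has root $u$. A \emph{branch} is a path from the root to a terminal node; every finite chain of nodes lies on a branch. Since there are no infinite branches, one can argue by induction: a property that holds at a node whenever it holds at all children of that node holds at every node.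

The main example comes from Lemma~\ref{lem:labels}. For $s\in\mathbb T$ with $s\subset M_0$ and infinite $N\subset M_0$, let $W_s^N$ be the plan whose nodes are the sets $s\cup v\in\mathbb T$ with $v\subset N\cap(\max s,\infty)$ finite. Its root is $s$; a node $r\notin\mathfrak B$ has the children $r\cup\{k\}$, $k\in N$, $k>\max r$, and the label $\lambda(r)$; the nodes in $\mathfrak B$ are terminal. By (T2) and (T3) this is a plan over $\{1,\dots,D\}$, where distinct labels are incomparable. Note that $W_s^N=W_s^{N\cap(\max s,\infty)}$ and $(W_s^N)_r=W_r^N$ for nodes $r$ of $W_s^N$.

\begin{definition}[The game $G(P,Q)$]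
Let $P,Q$ be plans over $\Lambda$. Players I and II play rounds $r=1,2,\dots$, each consisting of four moves:
\begin{itemize}
\item[(1)] I chooses a letter $u_r$ of $P$, with $u_r\sqsupseteq u_{r-1}^+$ if $r>1$;
\item[(2)] II chooses a letter $v_r$ of $Q$ with $\ell(u_r)\le\ell(v_r)$, and with $v_r\sqsupseteq v_{r-1}^+$ if $r>1$;
\item[(3)] I chooses a child $u_r^+$ of $u_r$;
\item[(4)] II chooses a child $v_r^+$ of $v_r$.
\end{itemize}
A player who cannot move loses. We write $P\le Q$ if II has a winning strategy, and $P<Q$ if $P\le Q$ and $Q\not\le P$.
\end{definition}

Since $u_1\sqsubset u_2\sqsubset\cdots$, all plays are finite, so by (D) $P\not\le Q$ means that I has a winning strategy. Both players may skip any number of nodes. If every non-terminal node has one child, a plan is a finite word of letters, and $P\le Q$ says that the word of $P$ embeds in the word of $Q$ as a subsequence with labels not decreasing. In general $P\le Q$ says that II can produce such an embedding move by move while the branches are being chosen. We record: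
\begin{itemize}
\item[(G1)] $P\le P$; more generally $P\le Q$ if $P=Q_u$ for a node $u$, or if $Q$ arises from $P$ by enlarging labels of letters within $\Lambda$, or if $P$ arises from $Q$ by deleting some children with their subplans while non-terminal nodes stay non-terminal. In each case II copies the moves of I. In particular $W_s^{N'}\le W_s^N$ for $N'\subset N$.
\item[(G2)] $P\le Q\le R$ implies $P\le R$: II computes the replies $v_r,v_r^+$ of a winning strategy in $G(P,Q)$, enters them as moves of I in $G(Q,R)$, and plays the replies of a winning strategy there.
\item[(G3)] After the first round the rest of the game is $G(P_{u_1^+},Q_{v_1^+})$. So if II follows a winning strategy, then $P_{u_1^+}\le Q_{v_1^+}$.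
\end{itemize}

\begin{lemma}[No bad sequences]\label{lem:wqo}
If $P^0,P^1,\dots$ are plans over $\Lambda$, there are $i<j$ with $P^i\le P^j$. Consequently every non-empty family of plans over $\Lambda$ has a minimal member, that is, a member $Q$ such that $Q'<Q$ for no member $Q'$.
\end{lemma}

Finiteness of $\Lambda$ is needed: plans consisting of one letter with one terminal child are incomparable when their labels are. The proof lets winning strategies of I play against each other. In $G(P^{l_0},P^{l_1})$ player II borrows moves from player I in $G(P^{l_1},P^{l_2})$, where II borrows from $G(P^{l_2},P^{l_3})$, and so on. Each game comes to a halt, waiting for a move from the next one; by (GP) all of them may be assumed to halt in the same way, and this is impossible.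

\begin{proof}
Suppose not, and for $i<j$ let $\sigma_{ij}$ be a winning strategy of I in $G(P^i,P^j)$. Index $\mathbb N$ here from $0$. For $L=\{l_0<l_1<\cdots\}$ we define partial plays $\pi_0(L),\pi_1(L),\dots$ of $G(P^{l_0},P^{l_1})$, each extending the previous one, in which I follows $\sigma_{l_0l_1}$ and II is to move. Such a partial play is in one of two states:
\begin{itemize}
\item[(A)] I has just presented a letter $u_r$;
\item[(B)] I has just chosen the child $u_r^+$, and II has to choose $v_r^+$.
\end{itemize}
The recursion on $n$ runs for all $L$ simultaneously. It keeps the following invariant: every letter played by II in $\pi_n(L)$ has been presented by I in $\pi_n(L^-)$, which is a partial play of $G(P^{l_1},P^{l_2})$, and every child played by II is the child of that letter chosen by I in $\pi_n(L^-)$.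

In $\pi_0(L)$, I presents a first letter. Given all $\pi_n(\cdot)$, let $w_1\sqsubset\dots\sqsubset w_q$ be the letters of $P^{l_1}$ presented by I in $\pi_n(L^-)$, and $w_p^+$ the children chosen so far.
\begin{itemize}
\item Let $\pi_n(L)$ be in state A with letter $u_r$, and let $v_{r-1}=w_p$ (put $p=0$ if $r=1$). If some $p'$ with $p<p'\le q$ has $\ell(w_{p'})\ge\ell(u_r)$, take the least one; II plays $v_r=w_{p'}$ and I answers with $u_r^+$, which gives $\pi_{n+1}(L)$ in state B. The move is legal since $w_{p'}\sqsupseteq w_{p+1}\sqsupseteq w_p^+=v_{r-1}^+$ when $r>1$. If there is no such $p'$, let $\pi_{n+1}(L)=\pi_n(L)$.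
\item Let $\pi_n(L)$ be in state B with $v_r=w_p$. If $w_p^+$ has been chosen in $\pi_n(L^-)$, II plays $v_r^+=w_p^+$ and I presents the next letter, which gives $\pi_{n+1}(L)$ in state A. Otherwise let $\pi_{n+1}(L)=\pi_n(L)$.
\end{itemize}
Player I can always move because $\sigma_{l_0l_1}$ is winning. Since plays are finite, $\pi_n(L)$ is eventually equal to some $\pi(L)$. Let $h_n(L)$ be the pair consisting of the state of $\pi_n(L)$ and the label of the last letter presented by I in it, and define $h(L)$ in the same way from $\pi(L)$; denote the label in $h(L)$ by $g(L)$. By induction $\pi_n(L)$ depends only on $l_0,\dots,l_{n+1}$, so the sets $\{h_n=c\}$ are closed and $\{h=c\}=\bigcup_m\bigcap_{n\ge m}\{h_n=c\}$ is Borel. As $h$ has finitely many values, (GP) gives $M$ such that $h$ is constant on $[M]^\infty$. Fix $L\in[M]^\infty$; then $h(L)=h(L^-)$. Let $w_1\sqsubset\dots\sqsubset w_q$, $q\ge1$, be the letters presented by I in $\pi(L^-)$.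

Suppose the common state is B. In $\pi(L^-)$ children of all of $w_1,\dots,w_q$ have been chosen. But $\pi(L)$ is in state B with $v_r=w_p$ for some $p$, so the recursion would extend it, which contradicts its finality.

Suppose the common state is A. Let $u_r$ be the last letter of I in $\pi(L)$ and $v_{r-1}=w_p$ ($p=0$ if $r=1$). If $p=q$, then II has played $v_{r-1}^+=w_q^+$, so a child of $w_q$ has been chosen in $\pi(L^-)$ and $\pi(L^-)$ is in state B, a contradiction. So $p<q$. Since $\ell(w_q)=g(L^-)=g(L)=\ell(u_r)$, an index $p'$ as above exists, and again $\pi(L)$ would be extended.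

For the last assertion, a family without minimal member contains $Q_0>Q_1>\cdots$. Take $i<j$ with $Q_i\le Q_j$. Then $Q_i\le Q_j\le Q_{i+1}$ by (G1) and (G2), which contradicts $Q_{i+1}<Q_i$.
\end{proof}

The lemma has the consequence that, on a suitable set, choosing a larger next element never makes the future poorer. This allows us to replace any move of II by a later element of a prescribed set $M'$.

\begin{lemma}[Monotonicity]\label{lem:mono}
There is an infinite $M\subset M_0$ such that, with $W_s=W_s^M$,
\begin{equation}\label{eq:mono}
W_{s\cup\{m\}}\le W_{s\cup\{k\}}\qquad\text{for } s\in\mathbb T\setminus\mathfrak B,\ s\subset M,\ \ m<k\text{ in }M\cap(\max s,\infty).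
\end{equation}
\end{lemma}

\begin{proof}
Ramsey's theorem compares the plans $W^N_{s\cup\{m\}}$ for a fixed $N$, but passing to a subset changes $N$. We first make the plans insensitive to this change.

\emph{Stability.} For $s\in\mathbb T$, $s\subset M_0$, let $\mathcal Q_s$ consist of the $N\in[M_0]^\infty$ with $W_s^N\le W_s^{N'}$ for all infinite $N'\subset N$; for other $s$ let $\mathcal Q_s=[M_0]^\infty$. The family is hereditary: if $N'\subset N_1\subset N\in\mathcal Q_s$, then $W_s^{N_1}\le W_s^N\le W_s^{N'}$. It is dense: given an infinite set, choose by Lemma~\ref{lem:wqo} an infinite subset $N$ of it such that $W_s^N$ is minimal among the plans $W_s^{N''}$ with $N''$ an infinite subset of the given set; for $N'\subset N$ we have $W_s^{N'}\le W_s^N$ but not $W_s^{N'}<W_s^N$, so $W_s^N\le W_s^{N'}$. Lemma~\ref{lem:diag}(b) gives $M_1$ such that, as $W_s^N$ depends only on $N\cap(\max s,\infty)$,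
\[
W_s^{M_1}\le W_s^{M'}\qquad\text{for }s\in\mathbb T,\ s\subset M_1,\text{ and infinite }M'\subset M_1 .
\]

\emph{Comparison.} For $s\in\mathbb T\setminus\mathfrak B$, $s\subset M_1$, let $\mathcal Q_s$ consist of the $N\in[M_1]^\infty$ with $\min N>\max s$ and $W^{M_1}_{s\cup\{m\}}\le W^{M_1}_{s\cup\{k\}}$ for all $m<k$ in $N$; for other $s$ let $\mathcal Q_s=[M_1]^\infty$. This is hereditary. It is dense: by (R) any infinite set contains an infinite $N$ above $\max s$ on which the inequality holds for all pairs or fails for all pairs, and Lemma~\ref{lem:wqo} excludes the second case. Let $M\subset M_1$ be given by Lemma~\ref{lem:diag}(b). For $s,m,k$ as in \eqref{eq:mono}, (G1), the choice of $M$ and stability give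
\[
W^M_{s\cup\{m\}}\le W^{M_1}_{s\cup\{m\}}\le W^{M_1}_{s\cup\{k\}}\le W^M_{s\cup\{k\}} .\qedhere
\]
\end{proof}

\section{The commitment game}\label{sec:commit}

Try to build $t$ and $s$ while keeping $W_t\le W_s$. Suppose that $t$ is a letter and that II answers $t$ by the letter $s$. We want to add the same element $k$ to both. By (G3), for each $k$ there is $m(k)$ with $W_{t\cup\{k\}}\le W_{s\cup\{m(k)\}}$, and \eqref{eq:mono} lets us replace $m(k)$ by $k$ only if $m(k)\le k$. This can fail for all $k$: in Example~\ref{ex:two} with $M=\mathbb N$, $W_{\{p,k\}}\le W_{\{p',m\}}$ holds exactly when $k-p\le m-p'$ and $p\le p'$, so for $p<p'$ it forces $m>k$. If instead a single $m$ serves all $k$, then every $k>m$ can be shared. So we want II to commit to a child before I does. This cannot be demanded at every letter, and we allow an exceptional set $\Delta$ of letters at which II keeps the privilege of moving last.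

For the induction below we need a richer set of labels. Fix $D$. For $k\ge0$ let
\[
\Lambda_k=\{1,\dots,D\}\times\{0,1,\dots,k-1,\infty\},\qquad (d,i)\le(d',j)\iff d=d'\text{ and }i\le j .
\]
The second coordinate is the \emph{level}. A letter is \emph{strict} if its level is $\infty$, and \emph{loose} otherwise. We identify $\Lambda_0$ with $\{1,\dots,D\}$; over $\Lambda_0$ all letters are strict. A set of letters of a plan is \emph{$\kappa$-bounded} if it has at most $\kappa$ elements on every branch, and \emph{bounded} if it is $\kappa$-bounded for some integer $\kappa$.

\begin{definition}[The game $H_\Delta(P,Q)$]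
Let $P,Q$ be plans over $\Lambda_k$ and $\Delta$ a set of strict letters of $P$. The game $H_\Delta(P,Q)$ is played as $G(P,Q)$, except that in rounds where $u_r$ is strict and $u_r\notin\Delta$, move (4) comes before move (3). We write $P\ll_\Delta Q$ if II has a winning strategy, and $\ll$ for $\ll_\emptyset$. For subplans $P_u$ we write $\Delta$ for $\Delta\cap P_u$.
\end{definition}

All plays are finite, so these games are determined. If $\Delta$ is the set of all strict letters, then $H_\Delta=G$ and $P\ll_\Delta P$ by copying. The aim of this section is to achieve this with a bounded $\Delta$.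

\begin{theorem}\label{thm:bounded}
For every $k\ge0$ and every plan $P$ over $\Lambda_k$ there is a bounded set $\Delta$ of strict letters of $P$ with $P\ll_\Delta P$.
\end{theorem}

For the plan $W=W_\emptyset^{\mathbb N}$ of Example~\ref{ex:two}, $W\ll W$ fails: I presents $\{p\}$, II has to answer with some $\{p'\}$ and commit to a child $\{p',m\}$, and I chooses $k$ with $k-p>m-p'$ and presents $k-p$ letters of label $2$. With the $1$-bounded set $\Delta=\{\{p\}:p\ge1\}$ player II wins: II copies the first letter of I, copies $k$ if that letter is $\{p\}$, and from then on all children of a node carry isomorphic subplans, so that committing first costs nothing.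

\begin{lemma}\label{lem:H}
Let $P,Q,R$ be plans over $\Lambda_k$, $\Delta$ a set of strict letters of $P$, and $\rho$ the root of $P$.
\begin{itemize}
\item[(H1)] If $P\ll_\Delta Q_v$ for a node $v$ of $Q$, then $P\ll_\Delta Q$, and $P_u\ll_\Delta Q_v$ for every node $u$ of $P$.
\item[(H2)] If $P\ll_\Delta Q$ and $Q\le R$, then $P\ll_\Delta R$.
\item[(H3)] If $\rho$ is non-terminal with label $0$, then $P\ll_\Delta Q$ if and only if $P_w\ll_\Delta Q$ for all children $w$ of $\rho$.
\item[(H4)] Let $\rho$ be a letter. Call a letter $y$ of $Q$ a \emph{good reply} to $P$ if $\ell(\rho)\le\ell(y)$ and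
\begin{itemize}
\item in case $\rho$ is strict and $\rho\notin\Delta$: there is a child $y^+$ of $y$ with $P_w\ll_\Delta Q_{y^+}$ for all children $w$ of $\rho$;
\item in all other cases: for every child $w$ of $\rho$ there is a child $y^+$ of $y$ with $P_w\ll_\Delta Q_{y^+}$.
\end{itemize}
Then for every node $v$ of $Q$: $P\ll_\Delta Q_v$ if and only if there is a good reply $y\sqsupseteq v$.
\end{itemize}
\end{lemma}

\begin{proof}
(H1) Moves of II in $Q_v$ are legal in $Q$, and moves of I in $P_u$ are legal in $P$.

(H2) Enter the replies $v_r,v_r^+$ of II in $H_\Delta(P,Q)$ as moves of I in $G(Q,R)$, where a winning strategy of II returns $z_r,z_r^+$. Then $\ell(u_r)\le\ell(v_r)\le\ell(z_r)$, and if $v_r^+$ is available before $u_r^+$ is chosen, then so is $z_r^+$.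

(H3) One direction is (H1). Conversely, the first letter of I lies in some $P_w$, and so do all later ones; II uses a winning strategy for $H_\Delta(P_w,Q)$.

(H4) Whether $y$ is a good reply depends only on $Q_y$, so we may assume that $v$ is the root of $Q$. After a first round ending in $w,y^+$, the rest of the game is $H_\Delta(P_w,Q_{y^+})$. Hence, if II has a winning strategy, its answer to $\rho$ is a good reply. Conversely, let $y$ be a good reply. If I presents $\rho$, II answers with $y$ and the child $y^+$ from the definition and then wins the rest. If I starts with another letter, it lies in some $P_w$, and II uses a winning strategy for $H_\Delta(P_w,Q_{y^+})$ with $y^+$ corresponding to $w$.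
\end{proof}

The natural proof of Theorem~\ref{thm:bounded} is by induction over the tree. It gives a bounded set $\Delta_w$ for each child $w$ of the root, but the root may have infinitely many children, and the bounds may tend to infinity.

\begin{example}\label{ex:waiting}
Let $D=2$, $k=0$. Let $P^n$ be the plan whose branches read $1\,2^{j_1}\,1\,2^{j_2}\cdots1\,2^{j_n}$: the root is the $1$-letter of stage one; a $1$-letter has, for each $j\ge1$, one child that begins a chain of $j$ letters of label $2$; the last letter of the chain has one child, which is a $1$-letter of the next stage, or a terminal node after stage $n$.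

If $P^n\ll_\Delta P^n$, then $\Delta$ contains all $1$-letters, so its bound is at least $n$. Indeed, let $u\notin\Delta$ be a $1$-letter, and let I walk from the root through $u$ to a terminal node, presenting every letter. Since I presents $n$ letters of label $1$, II has to answer each by a $1$-letter of the same stage. At $u$, II commits to some $j$, and I chooses $j+1$ and wins.

On the other hand $P^n\ll P^{2n}$. When I presents a $1$-letter of stage $i$, II presents a $1$-letter of stage $2i-1$ and commits to any child; this is a waiting move. When I first presents a $2$-letter of stage $i$, the number $j_i$ is known, and II skips to a chain of length $j_i$ at stage $2i$. So if $P$ has a root of label $0$ whose children are the roots of $P^1,P^2,\dots$, then $P\ll P$ by (H3) and (H1), although the sets needed for the subplans have no common bound.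
\end{example}

The example suggests a trade: the privilege of moving last at $\kappa$ letters of $P$ can be replaced by $\kappa$ spare letters of $Q$ on which II waits. To express that letters of $Q$ are spare we demote them. For a plan $Q$ over $\Lambda_{k+1}$ and a set $\Gamma$ of strict letters of $Q$, let $Q\langle\Gamma\rangle$ be $Q$ with the labels $(d,\infty)$ changed to $(d,k)$ on $\Gamma$. A demoted letter can no longer answer a strict letter. Read in the contrapositive, the next lemma says: if II wins with privilege $\Delta$ no matter which $\kappa$-bounded set of $Q$ is demoted, then II wins in $Q$ without privilege.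

\begin{lemma}[Trading]\label{lem:trade}
Let $P,Q$ be plans over $\Lambda_{k+1}$ with $P\not\ll Q$, and let $\Delta$ be a $\kappa$-bounded set of strict letters of $P$. Then there is a $\kappa$-bounded set $\Gamma$ of strict letters of $Q$ with $P\not\ll_\Delta Q\langle\Gamma\rangle$.
\end{lemma}

\begin{proof}
Let $\tau$ be a winning strategy of I in $H_\emptyset(P,Q)$. We let II walk along the branches of $Q$ and answer the current letter of I at the first node where this is legal. Formally, we assign to every node $v$ of $Q$, by recursion from the root, a partial play $\pi(v)$ of $H_\emptyset(P,Q)$ in which I follows $\tau$ and has just presented a letter $u(v)$, and in which the last child played by II, if any, is $\sqsubseteq v$. At the root, $\pi$ consists of the first letter of I. Let $v$ be non-terminal. Call $v$ a \emph{hit} if $v$ is a letter with $\ell_Q(v)\ge\ell(u(v))$. If $v$ is not a hit, put $\pi(w)=\pi(v)$ for all children $w$ of $v$. If $v$ is a hit and $w$ is a child of $v$, extend $\pi(v)$ as follows: II answers with the letter $v$ and the child $w$, I chooses a child of $u(v)$ by $\tau$, and I presents the next letter $u(w)$ by $\tau$, which exists since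 $\tau$ is winning. If $u(v)$ is strict, II plays $w$ first and the child chosen by I may depend on $w$; if $u(v)$ is loose, I chooses first and the child depends on $v$ only. In both cases $u(w)$ is $\sqsupseteq$ the child chosen by I.

Let $\Gamma$ be the set of hits $v$ with $u(v)\in\Delta$. Such $v$ is strict, because $\ell_Q(v)\ge\ell(u(v))$ and $u(v)$ is strict. As $v$ runs through the hits on a branch of $Q$, the letters $u(v)$ form a strictly increasing chain in $P$, which contains at most $\kappa$ members of $\Delta$. So $\Gamma$ is $\kappa$-bounded.

Let $Q'=Q\langle\Gamma\rangle$ and suppose $P\ll_\Delta Q'$. Consider the statement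
\begin{equation}\label{eq:star}
P_{u(v)}\ll_\Delta Q'_v .
\end{equation}
It holds at the root of $Q$ by (H1). We show that if it holds at $v$, then $v$ has a child at which it holds; this yields an infinite branch of $Q$, a contradiction. Let $u=u(v)$, and let $y\sqsupseteq v$ be a good reply in $Q'$ to $P_u$, given by (H4). As $y$ is a letter, $v$ is non-terminal. In cases 2--4 below we find a child $w$ of $v$, a child $u'$ of $u$ with $u'\sqsubseteq u(w)$ and a child $y^+$ of $y$ with $w\sqsubseteq y^+$ and $P_{u'}\ll_\Delta Q'_{y^+}$; two applications of (H1) then give $P_{u'}\ll_\Delta Q'_w$ and \eqref{eq:star} at $w$.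

\emph{Case 1: $v$ is not a hit.} We have $\ell(u)\le\ell_{Q'}(y)\le\ell_Q(y)$, so $y\ne v$. Let $w$ be the child of $v$ with $w\sqsubseteq y$. Then $P_u\ll_\Delta Q'_w$ by (H4), and $u(w)=u$.

\emph{Case 2: $v$ is a hit, $u$ is strict, $u\notin\Delta$.} One child $y^+$ of $y$ serves all children of $u$. Let $w$ be the child of $v$ with $w\sqsubseteq y^+$, and $u'$ the child of $u$ with $u'\sqsubseteq u(w)$.

\emph{Case 3: $v$ is a hit, $u$ is loose.} Let $u'$ be the child of $u$ chosen by $\tau$, which depends on $v$ only; so $u'\sqsubseteq u(w)$ for every child $w$ of $v$. Let $y^+$ be a child of $y$ that serves $u'$, and $w$ the child of $v$ with $w\sqsubseteq y^+$.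

\emph{Case 4: $v$ is a hit, $u\in\Delta$.} Here the order of choices is the problem: $y^+$ depends on $u'$, while $\tau$ chooses $u'$ after seeing $w$. The demotion resolves it. Since $v\in\Gamma$, $v$ is loose in $Q'$ while $u$ is strict, so $y\ne v$, and the child $w$ of $v$ with $w\sqsubseteq y$ is determined by $y$ alone. Let $u'$ be the child of $u$ with $u'\sqsubseteq u(w)$, and $y^+$ a child of $y$ that serves $u'$; then $w\sqsubseteq y\sqsubset y^+$.
\end{proof}

To use the lemma we need a plan in which every further bounded set of strict letters is spare. Lemma~\ref{lem:wqo} provides one: demote a bounded set $\Delta_0$ so that no further bounded demotion makes the plan smaller. The demoted letters will be the exceptional set. They must remain letters, since I can still present them, and they must sit on a new level above all loose levels of $P$, so that II answers them only by letters that are strict in $P$. This is the reason for the hierarchy $\Lambda_k$.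

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
We argue by induction over the underlying tree, for all $k$ and all labelings at once. Thus we may assume that the theorem holds, for every $k$, for all plans whose underlying tree is the subtree at a child of the root $\rho$ of $P$. If $\rho$ is terminal, I has no first move and $\Delta=\emptyset$ works. Let $\rho$ be non-terminal. Regard $P$ as a plan over $\Lambda_{k+1}\supset\Lambda_k$ with no letter of level $k$.

\emph{Choice of $\Delta_0$.} By Lemma~\ref{lem:wqo} the family of plans $P\langle\Delta\rangle$, $\Delta$ a bounded set of strict letters, has a minimal member $P\langle\Delta_0\rangle$. If $\Delta\supset\Delta_0$ is bounded, then $P\langle\Delta\rangle\le P\langle\Delta_0\rangle$ by (G1), and the inequality is not strict, so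
\begin{equation}\label{eq:min}
P\langle\Delta_0\rangle\le P\langle\Delta\rangle\qquad\text{for all bounded }\Delta\supset\Delta_0 .
\end{equation}
If $\rho$ is a strict letter, replace $\Delta_0$ by $\Delta_0\cup\{\rho\}$; \eqref{eq:min} persists, since $P\langle\Delta_0\cup\{\rho\}\rangle\le P\langle\Delta_0\rangle\le P\langle\Delta\rangle$ for bounded $\Delta\supset\Delta_0\cup\{\rho\}$. Put $R=P\langle\Delta_0\rangle$. In $R$ the root has label $0$ or is loose. For a bounded set $\Gamma$ of strict letters of $R$ we have $R\langle\Gamma\rangle=P\langle\Delta_0\cup\Gamma\rangle$, so \eqref{eq:min} gives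
\begin{equation}\label{eq:spare}
R\le R\langle\Gamma\rangle .
\end{equation}
By the induction hypothesis with $k+1$, for each child $w$ of $\rho$ there is a bounded set $\Delta_w$ of strict letters of $R_w$ with $R_w\ll_{\Delta_w}R_w$.

\emph{Claim: $R\ll R$.} Suppose first that $\rho$ has label $0$. By (H3) we have to show $R_w\ll R$ for every child $w$. If $R_w\not\ll R$, Lemma~\ref{lem:trade} gives a bounded $\Gamma$ with $R_w\not\ll_{\Delta_w}R\langle\Gamma\rangle$. But $R_w\ll_{\Delta_w}R_w\le R\le R\langle\Gamma\rangle$ by (G1) and \eqref{eq:spare}, so $R_w\ll_{\Delta_w}R\langle\Gamma\rangle$ by (G2) and (H2), a contradiction.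

Suppose now that $\rho$ is loose in $R$. By (H4) it suffices to show that $\rho$ is a good reply to $R$ in $H_\emptyset(R,R)$, that is, for every child $w$ of $\rho$ there is a child $z$ with $R_w\ll R_z$. Suppose that for some $w$ there is none, and let $\Delta_w$ be $\kappa$-bounded. For each child $z$, Lemma~\ref{lem:trade} gives a $\kappa$-bounded set $\Gamma_z$ of strict letters of $R_z$ with $R_w\not\ll_{\Delta_w}R_z\langle\Gamma_z\rangle$. The bound $\kappa$ depends on $w$ but not on $z$, and a branch of $R$ passes through only one $R_z$, so $\Gamma=\bigcup_z\Gamma_z$ is $\kappa$-bounded and \eqref{eq:spare} applies. In $G(R,R\langle\Gamma\rangle)$ let I present $\rho$ and choose $w$, and let II follow a winning strategy. By (G3), $R_w\le R\langle\Gamma\rangle_{v_1^+}$. The node $v_1^+$ is not the root; let $z$ be the child of $\rho$ with $z\sqsubseteq v_1^+$. Then $R\langle\Gamma\rangle_{v_1^+}\le R\langle\Gamma\rangle_z=R_z\langle\Gamma_z\rangle$ by (G1). So $R_w\ll_{\Delta_w}R_w\le R_z\langle\Gamma_z\rangle$, and (H2) gives a contradiction. The claim is proved.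

\emph{Conclusion: $P\ll_{\Delta_0}P$.} Let II use a winning strategy for $H_\emptyset(R,R)$ in $H_{\Delta_0}(P,P)$. The trees and the sets of letters of $P$ and $R$ coincide, so I has the same moves in both games. A letter is strict in $R$ if and only if it is strict in $P$ and not in $\Delta_0$, so II has to commit first in the same rounds. Finally, the map $\phi:\Lambda_{k+1}\to\Lambda_k$ that sends $(d,k)$ to $(d,\infty)$ and fixes all other labels preserves the order, and $\ell_P=\phi\circ\ell_R$ on letters, because level $k$ occurs in $R$ exactly on $\Delta_0$. Hence $\ell_R(u)\le\ell_R(v)$ implies $\ell_P(u)\le\ell_P(v)$, and the moves of II are legal.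
\end{proof}

\section{Proof of the splitting proposition}\label{sec:split}

Let $(\mathfrak B,\chi)$ be a colored front on $N_0$. Let $M_0$ and $\lambda$ be given by Lemma~\ref{lem:labels}, and $M\subset M_0$ and $W_s=W_s^M$ by Lemma~\ref{lem:mono}. The nodes of $W_\emptyset$ are the $s\in\mathbb T$ with $s\subset M$, and $(W_\emptyset)_s=W_s$. By Theorem~\ref{thm:bounded} with $k=0$ there are an integer $\kappa$ and a $\kappa$-bounded set $\Delta$ of letters of $W_\emptyset$ with $W_\emptyset\ll_\Delta W_\emptyset$. For $b\in\mathfrak B|M$ and $i\in b$, the node $b\cap[1,i)$ has label $\chi_b(i)$, so it is a letter exactly when $i\in E_b$. Put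
\[
E_b'=\{i\in b:\ b\cap[1,i)\in\Delta\},\qquad E_b''=E_b\setminus E_b' .
\]
Then $E_b'\subset E_b$, and $|E_b'|\le\kappa$ because the nodes $b\cap[1,i)$ lie on the branch that ends in $b$. Fix an infinite $M'\subset M$. In both constructions below, a \emph{new} element is one that is larger than all elements used so far in $t$ or $s$. Only new elements are added, so $t\cap s$ consists of the elements that were added to both sets in the same move.

\begin{proof}[Proof of (a)]
For $b\in\mathfrak B|M$, the values of $\chi_b$ on $E_b'$, read in increasing order of the elements, form a word of length at most $\kappa$ over $\{1,\dots,D\}$. By \eqref{eq:frontGP} there is an infinite $M''\subset M'$ such that this word is the same, $d_1\dots d_\nu$, for all $b\in\mathfrak B|M''$. Thus every $b\in\mathfrak B|M''$ has exactly $\nu$ proper initial segments in $\Delta$, with labels $d_1,\dots,d_\nu$ in this order.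

Start with $t=s=\emptyset$ and perform stages $i=1,\dots,\nu$ with elements of $M''$. At the beginning of stage $i$, each of $t,s$ is a node with exactly $i-1$ proper initial segments in $\Delta$. As long as $t\notin\Delta$, add a new element to $t$. This is possible, since a node with $i-1<\nu$ proper initial segments in $\Delta$ is not in $\mathfrak B$, and it does not change the count $i-1$. By (T3) the process stops, with $t\in\Delta$. Do the same for $s$. Extending $t$ to a member of $\mathfrak B|M''$, we see that $\lambda(t)=d_i$, and for the same reason $\lambda(s)=d_i$. Now add one new element to both $t$ and $s$; this ends stage $i$.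

After stage $\nu$, extend first $t$ and then $s$ by new elements of $M''$ to members of $\mathfrak B$. Both have $\nu$ proper initial segments in $\Delta$ already, so no further ones appear. Hence $E_t'$ is the set of the $\nu$ common elements, that is, $E_t'=t\cap s$, and the $i$-th common element has color $d_i$ in both sets.
\end{proof}

\begin{proof}[Proof of (b)]
We build nodes $t,s\subset M'$ of $W_\emptyset$, starting with $t=s=\emptyset$ and keeping the invariant
\[
W_t\ll_\Delta W_s .
\]
As long as $t\notin\mathfrak B$, make one of the following moves.

\emph{Move of $t$.} If $\lambda(t)=0$ or $t\in\Delta$, add a new element $h\in M'$ to $t$. Since $W_{t\cup\{h\}}$ is a subplan of $W_t$, the invariant persists by (H1).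

Otherwise $t$ is a strict letter and $t\notin\Delta$. By (H4) there is a good reply $y\sqsupseteq s$ to $W_t$: a letter $y$ with $\lambda(y)=\lambda(t)$ and a child $y^+$ such that $W_{t\cup\{n\}}\ll_\Delta W_{y^+}$ for all $n\in M$ with $n>\max t$.

\emph{Joint move.} If $y=s$, then $\lambda(s)=\lambda(t)$ and $y^+=s\cup\{m\}$ for some $m\in M$. Take a new element $k\in M'$ with $k>m$. Then $W_{t\cup\{k\}}\ll_\Delta W_{s\cup\{m\}}\le W_{s\cup\{k\}}$ by \eqref{eq:mono}, so by (H2) the invariant holds for $t\cup\{k\}$ and $s\cup\{k\}$. Add $k$ to both sets.

\emph{Move of $s$.} If $y\ne s$, let $s\cup\{m\}$ be the child of $s$ with $s\cup\{m\}\sqsubseteq y$. By (H4), $W_t\ll_\Delta W_{s\cup\{m\}}$. Take a new element $k\in M'$ with $k>m$. By \eqref{eq:mono} and (H2), $W_t\ll_\Delta W_{s\cup\{k\}}$. Add $k$ to $s$.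

Each move replaces $t$ or $s$ by a child in $\mathbb T$, so by (T3) the procedure stops, and it stops only when $t\in\mathfrak B$. Then extend $s$ by new elements of $M'$ to a member of $\mathfrak B$, if it is not one already. An element $k$ of the final set $t$ was added when the current node was $t\cap[1,k)$, and it was added in a joint move exactly when this node is a letter outside $\Delta$, that is, when $k\in E_t''$. So $t\cap s=E_t''$. For such $k$ the current nodes at the joint move were $t\cap[1,k)$ and $s\cap[1,k)$, and therefore $\chi_t(k)=\lambda(t\cap[1,k))=\lambda(s\cap[1,k))=\chi_s(k)$.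
\end{proof}

This proves Proposition~\ref{prop:split}, hence Proposition~\ref{prop:core}, and with it Theorems~\ref{thm:main} and~\ref{thm:near} and Corollary~\ref{cor:every}.

\begin{thebibliography}{9}

\bibitem{MR} Maurey and Rosenthal, Studia Math. 61 (1977).

\bibitem{WTGA} \emph{Weak thresholding greedy algorithms in Banach spaces},
\texttt{http://people.math.sc.edu/dilworth/preprints\_files/dkswJFA.pdf}

\end{thebibliography}
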